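# Newtonian capacity of Minkowski sums

Throughout, $n\ge 3$ is fixed, $A+B=\{x+y:\ x\in A,\ y\in B\}$ is the Minkowski sum, and "measure" means a finite positive Borel measure on $\mathbf R^n$.

## 1. A set plus a dilate of itself

**Definition (capacity).** For a measure $\mu$ put
$$I(\mu)=\iint |x-y|^{2-n}\,d\mu(x)\,d\mu(y).$$
For a non-empty compact set $K$ the Newtonian capacity is $C(K)=\big(\inf_\mu I(\mu)\big)^{-1}$, where $\mu$ runs over the probability measures on $K$ (with $1/\infty=0$). For a Borel or analytic set $E$,
$$C(E)=\sup\{C(K):\ K\subseteq E \text{ compact}\},$$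
and the value $+\infty$ is allowed.

Other normalizations multiply $C$ by a constant and change nothing below. The sum of two Borel sets need not be Borel, but it is analytic, so $C(A+B)$ makes sense. (By Choquet's capacitability theorem the supremum formula is the natural one for analytic sets.) Two properties follow at once. Capacity is monotone. Moreover, pushing a measure forward by $x\mapsto\lambda x+p$ multiplies $I$ by $\lambda^{2-n}$, so
$$C(\lambda E+p)=\lambda^{n-2}C(E)\qquad(\lambda>0).$$
So $C^{1/(n-2)}$ scales like a length. A single point has capacity $0$, since the only probability measure on it has infinite energy. A closed ball of radius $r$ has capacity $r^{n-2}$, as computed in Section 2.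

The question is whether this "length" is superadditive under Minkowski addition:
$$C(A+B)^{\frac1{n-2}}\ \ge\ C(A)^{\frac1{n-2}}+C(B)^{\frac1{n-2}}\qquad\text{for all non-empty Borel } A,B\subseteq\mathbf R^n\,? \tag{1}$$

There is one case in which nothing has to be known.

**Proposition 1.** Let $A$ be a non-empty Borel set and $B=mA+q$ with $m>0$, $q\in\mathbf R^n$. Then (1) holds. If $A$ is convex, it holds with equality.

*Proof.* For each $x\in A$ the sum $A+B$ contains $x+(mx+q)=(1+m)x+q$. So $(1+m)A+q\subseteq A+B$, and by monotonicity and scaling
$$C(A+B)^{\frac1{n-2}}\ge(1+m)\,C(A)^{\frac1{n-2}}=C(A)^{\frac1{n-2}}+C(B)^{\frac1{n-2}} .$$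
If $A$ is convex, then $x+my=(1+m)\big(\tfrac1{1+m}x+\tfrac m{1+m}y\big)\in(1+m)A$ for $x,y\in A$. So $A+B=(1+m)A+q$, and equality holds. $\square$

Two balls are homothetic and convex, so for them (1) is an equality, and no better constant is possible.

What changes in general? The proof pairs each point $x\in A$ with a partner $mx+q\in B$, and the sums of partners form a dilated copy of $A$. For unrelated $A$ and $B$ there is no such pairing. The only copies visible inside $A+B$ are the translates $x+B$ and $A+y$, and they give only $C(A+B)\ge\max(C(A),C(B))$. We have to find out which point of $A$ should be paired with which point of $B$.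

The problem is posed in "Minkowski sums in Gaussian analysis" (http://phd-math.univ-mlv.fr/conf_archives/Toulouse2005/Borell.pdf). Two facts are quoted there. The inequality holds for convex bodies; and in the plane, logarithmic capacity satisfies $C_{\log}(A+B)\ge C_{\log}(A)+C_{\log}(B)$ for non-empty compact sets, a result going back to Pommerenke under slightly different assumptions on the sets, with another proof by Ransford. The answer to (1) is yes.

**Theorem 1.** For all non-empty $A,B\in\mathcal B(\mathbf R^n)$: $\;C(A+B)^{\frac1{n-2}}\ge C(A)^{\frac1{n-2}}+C(B)^{\frac1{n-2}}.$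

We shall also prove a pointwise statement about potentials (Theorem 2, Section 8) and describe all cases of equality for compact sets of positive capacity (Theorem 3, Section 9). Theorem 1 does not depend on them.

## 2. Equilibrium potentials and good sets

We recall the facts of potential theory that are used. They can be found in Landkof, *Foundations of Modern Potential Theory*, and Armitage–Gardiner, *Classical Potential Theory*. A *polar* set is a set of capacity $0$, and "q.e." means outside a polar set. Countable unions of Borel polar sets are polar, and polar sets have Lebesgue measure $0$. For a measure $\mu$ write $u_\mu(x)=\int|x-y|^{2-n}d\mu(y)$; this is a superharmonic, lower semicontinuous (lsc) function, and $-\Delta u_\mu$ is a constant multiple of $\mu$.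

* **(P1)** If $K$ is compact and $C(K)>0$, there is a unique measure $\mu_K$ on $K$ of mass $C(K)$ that minimizes energy among measures on $K$ of that mass, and $I(\mu_K)=C(K)$. Its potential $u_K=u_{\mu_K}$, the *equilibrium potential*, satisfies $0<u_K\le1$ everywhere and $u_K=1$ q.e. on $K$; it is harmonic off $K$; $|x|^{n-2}u_K(x)\to C(K)$ as $|x|\to\infty$; and $u_{\lambda K+p}(\lambda x+p)=u_K(x)$ for $\lambda>0$. Measures of finite energy do not charge Borel polar sets.
* **(P2)** Domination principle: if $I(\mu)<\infty$, $s\ge0$ is superharmonic and $s\ge u_\mu$ $\mu$-a.e., then $s\ge u_\mu$ everywhere. In particular $u_K\le u_L$ for compact $K\subseteq L$ with $C(K)>0$, since $u_L=1$ q.e. on $L$, hence $\mu_K$-a.e., and $u_K\le1$.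
* **(P3)** If $K_j\downarrow K$ are non-empty compact sets, then $C(K_j)\downarrow C(K)$. Indeed, if $C(K_j)\to0$ this is monotonicity. Otherwise let $\nu_j$ be minimizing probability measures on $K_j$ and $\nu$ a weak-$*$ limit point. It lives on $K$, and $I(\nu)\le\liminf I(\nu_j)$ along the subsequence, since the kernel is lsc and positive. So $1/C(K)\le\lim1/C(K_j)$, and monotonicity gives the reverse inequality.
* **(P4)** If $h$ is bounded and harmonic on a bounded open set $W$ and has boundary limit $1$ at q.e. point of $\partial W$, then $h\equiv1$. A relatively closed polar subset does not disconnect a domain. Superharmonic functions that are equal a.e. are equal, and ball averages of a superharmonic function about $z$ tend to its value at $z$ as the radius tends to $0$.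
* **(P5)** Newton: the mean of $|w-y|^{2-n}$ over the sphere $|y|=\rho$ is $\max(|w|,\rho)^{2-n}$.

On the unbounded component of $K^c$ we have $u_K<1$, by the strong maximum principle, since $u_K\to0$ at infinity.

**Example (balls).** Let $D$ be the closed ball of radius $r$ about $0$ and $\sigma$ the uniform probability measure on $\partial D$. By (P5), $u_\sigma(x)=\max(|x|,r)^{2-n}$, so $I(\sigma)=r^{2-n}$. If $\nu$ is a probability measure on $D$ with $I(\nu)<\infty$, positivity of energy gives $I(\nu)+I(\sigma)\ge2\int u_\sigma\,d\nu=2r^{2-n}$, so $I(\nu)\ge r^{2-n}$. Hence $C(D)=r^{n-2}$ and $u_D(x)=\min\big(1,(r/|x|)^{n-2}\big)$, which equals $1$ on all of $D$.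

**Example ("q.e." is needed).** Let $K=D\cup\{p\}$ with $|p|>r$. Since $\mu_K$ does not charge $\{p\}$, it lives on $D$, so $\mu_K=\mu_D$ and $u_K(p)=u_D(p)<1$ although $p\in K$.

To avoid such exceptional points we work first with sets that are slightly fattened.

**Definition (good set).** A non-empty compact set is *good* if it is a union of closed balls of one fixed radius $\varepsilon>0$.

Two disjoint closed balls form a good set; $D\cup\{p\}$ above does not. For non-empty compact $K$ put $K_\varepsilon=\{x:\operatorname{dist}(x,K)\le\varepsilon\}$. This is $K$ plus a closed ball of radius $\varepsilon$, so it is good, and $A_\varepsilon+B_\varepsilon=(A+B)_{2\varepsilon}$. If $A$ is good and $B$ is non-empty compact, then $A+B=\bigcup_{b\in B}(A+b)$ is good.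

**Lemma 1.** Let $K$ be good. (i) $C(K)>0$, $u_K=1$ on all of $K$, and $u_K$ is continuous on $\mathbf R^n$. (ii) If $z\notin K$ and $u_K(z)<1$, then $u_K$ is not constant near $z$.

*Proof.* (i) If $D\subseteq K$ is one of the balls, then $C(K)\ge C(D)>0$, and $u_K\ge u_D=1$ on $D$ by (P2). Off $K$ the function $u_K$ is harmonic. At $p\in K$, lower semicontinuity gives $\liminf_{x\to p}u_K(x)\ge u_K(p)=1$, while $u_K\le1$ everywhere; so $u_K$ is continuous at $p$.

(ii) If $u_K$ is constant near $z$, it is constant on the component of $K^c$ containing $z$. If this component is bounded, its boundary is non-empty and lies in $K$, so by continuity the constant is $1$, contradicting $u_K(z)<1$. If it is unbounded, it contains a neighborhood of infinity, so the constant is $0$, contradicting $u_K>0$. $\square$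

## 3. Convolving equilibrium measures gives 3/2 instead of 2

Capacity is a supremum over test measures, so the first thing to try is to build a measure on $A+B$ out of equilibrium measures of $A$ and $B$. The obvious candidate is the convolution: take $X$, $Y$ independent with the normalized equilibrium laws of $A$, $B$, and use the law of $X+Y$.

Test this on two unit balls in $\mathbf R^3$, where (1) says $C(A+B)\ge2$, with equality. Here $X,Y$ are uniform on the unit sphere. With independent copies $X',Y'$, the energy of the law of $X+Y$ is
$$\mathbf E\,\big|(X-X')+(Y-Y')\big|^{-1}.$$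
The vectors $X-X'$ and $Y-Y'$ are independent and rotation invariant. If $R,R'$ are their lengths, (P5) with $n=3$ gives the value $\mathbf E\,\max(R,R')^{-1}$. Now $R^2=2-2\langle X,X'\rangle$ is uniform on $[0,4]$, so $R$ has density $r/2$ on $[0,2]$, and
$$\mathbf E\,\frac1{\max(R,R')}=2\int_0^2\frac1r\cdot\frac r2\Big(\int_0^r\frac{r'}2\,dr'\Big)dr=\int_0^2\frac{r^2}{4}\,dr=\frac23 .$$
So the test measure proves only $C(A+B)\ge\frac32$. Independence puts mass inside the ball of radius $2$, while the minimizer sits on its boundary. The right test measure here is the law of $X+Y$ with $Y=X$, which pairs points with the same outer normal. For general $A$ and $B$ we do not know the right pairing, and the energy of a coupled sum is hard to control.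

## 4. Capacity read off at infinity

The way out is to stop building measures on $A+B$ and to bound the potential $u_{A+B}$ from below instead. By (P1) the capacity is the coefficient of $|x|^{2-n}$ in the potential at infinity. Consider the statement
$$u_{A+B}(x+y)\ \ge\ \min\big(u_A(x),u_B(y)\big)\qquad\text{for all }x,y\in\mathbf R^n\quad(A,B\text{ good}).\tag{2}$$

For balls of radii $r,s$ about $0$ it can be checked by hand: $\frac{|x+y|}{r+s}\le\frac{|x|+|y|}{r+s}\le\max\big(\frac{|x|}r,\frac{|y|}s\big)$, and $\rho\mapsto\min(1,\rho^{2-n})$ is decreasing.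

**Proposition 2.** Statement (2) implies Theorem 1.

*Proof.* **Step 1: good sets, by going to infinity in a common direction.** Let $\alpha=C(A)^{1/(n-2)}$ and $\beta=C(B)^{1/(n-2)}$, both positive. Put $x=R\alpha e$, $y=R\beta e$ with $|e|=1$ in (2), multiply by $R^{n-2}$ and let $R\to\infty$. By (P1),
$$C(A+B)(\alpha+\beta)^{2-n}\ \ge\ \min\big(C(A)\alpha^{2-n},\,C(B)\beta^{2-n}\big)=1 ,$$
which is (1).

**Step 2: non-empty compact sets, by fattening.** The sets $A_\varepsilon,B_\varepsilon$ are good with sum $(A+B)_{2\varepsilon}$. Apply Step 1 to them and let $\varepsilon\downarrow0$, using (P3) for $A$, $B$ and $A+B$. Capacity $0$ is allowed here.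

**Step 3: Borel sets, by inner approximation.** For non-empty compact $K\subseteq A$, $L\subseteq B$ the set $K+L\subseteq A+B$ is compact, and by Step 2
$$C(A+B)^{\frac1{n-2}}\ge C(K+L)^{\frac1{n-2}}\ge C(K)^{\frac1{n-2}}+C(L)^{\frac1{n-2}} .$$
Take suprema over $K$ and $L$. $\square$

It remains to prove (2). It asserts that a function on $\mathbf R^{2n}$ is non-negative, so we look at a point where that function is minimal.

## 5. First and second order conditions at a contact point

Let $f,g,v$ be functions and put $F(x,y)=v(x+y)-\min(f(x),g(y))$. The two lemmas say what a local minimum of $F$ implies at a point where $f(x)=g(y)$. The first will show that the gradients are parallel, which is the pairing by normals that we were looking for.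

**Lemma 2 (first order).** Let $f,g,v$ be $C^1$ near $x$, $y$, $z=x+y$, let $f(x)=g(y)$, and let $F$ have a local minimum at $(x,y)$. Then there is $s\in[0,1]$ with
$$\nabla v(z)=s\,\nabla f(x)=(1-s)\,\nabla g(y).$$

*Proof.* Consider the linear forms $L=(\nabla v,\nabla v)$, $L_1=(\nabla f,0)$, $L_2=(0,\nabla g)$ on $\mathbf R^{2n}$, with gradients at $z,x,y$. Since $f(x)=g(y)$, the one-sided derivative of $F$ at $(x,y)$ in a direction $w\in\mathbf R^{2n}$ is $L(w)-\min(L_1(w),L_2(w))$, and it is $\ge0$. So with $\ell_1=L-L_1$ and $\ell_2=L-L_2$, no $w$ satisfies $\ell_1(w)<0$ and $\ell_2(w)<0$ simultaneously.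

Then some convex combination of $\ell_1,\ell_2$ vanishes (Gordan's theorem). Indeed, if $\ell_1,\ell_2$ were linearly independent, we could solve $\ell_1(w)=\ell_2(w)=-1$. So there is a relation $s_1\ell_1+s_2\ell_2=0$ with $(s_1,s_2)\ne0$. If $s_1,s_2$ have strictly opposite signs, then $\ell_1$ is a positive multiple of $\ell_2$. In that case either both are zero, and any coefficients will do, or there is $w$ with both negative, which is excluded. So we may take $s_1,s_2\ge0$ with $s_1+s_2=1$. With $s=s_1$ this reads $L=sL_1+(1-s)L_2$, and its two components are the claim. $\square$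

**Lemma 3 (second order).** In Lemma 2 let $f,g,v$ be $C^3$, and let $\nabla f(x)=ae$, $\nabla g(y)=be$, $\nabla v(z)=ce$ with $|e|=1$, $a,b,c>0$ and $\frac1c=\frac1a+\frac1b$. Then
$$Q(\xi,\eta):=D^2v(\xi+\eta,\xi+\eta)-\tfrac ca D^2f(\xi,\xi)-\tfrac cb D^2g(\eta,\eta)\ \ge0\tag{3}$$
for all $(\xi,\eta)$ in $V=\{(\xi,\eta):a\langle\xi,e\rangle=b\langle\eta,e\rangle\}$ (Hessians at $z,x,y$).

*Proof.* We move $x$ and $y$ along curves on which $f$ and $g$ stay equal up to third order, so that the minimum in $F$ causes no loss. Put $\ell=a\langle\xi,e\rangle=b\langle\eta,e\rangle$ and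
$$x'=x+r\xi-\tfrac{r^2}{2a}D^2f(\xi,\xi)\,e,\qquad y'=y+r\eta-\tfrac{r^2}{2b}D^2g(\eta,\eta)\,e .$$
In the Taylor expansion of $f(x')$ the correction contributes $-\frac{r^2}2D^2f(\xi,\xi)$, which cancels the quadratic term; the same happens for $g$. So
$$f(x')=f(x)+r\ell+O(r^3),\qquad g(y')=g(y)+r\ell+O(r^3).$$
For $v$, the linear term is $rc\langle\xi+\eta,e\rangle=rc\ell(\frac1a+\frac1b)=r\ell$. The two corrections contribute $-\frac{r^2}2\big(\frac caD^2f(\xi,\xi)+\frac cbD^2g(\eta,\eta)\big)$, and the quadratic term contributes $\frac{r^2}2D^2v(\xi+\eta,\xi+\eta)$. Hence $v(x'+y')=v(z)+r\ell+\frac{r^2}2Q(\xi,\eta)+O(r^3)$ and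
$$F(x',y')-F(x,y)=\tfrac{r^2}2Q(\xi,\eta)+O(r^3).$$
This is $\ge0$ for small $r$, so $Q(\xi,\eta)\ge0$. $\square$

To bring in Laplacians we need a trace, that is, a linear family of pairs in $V$ indexed by $\omega\in\mathbf R^n$. Pairs $(r\omega,r'\omega)$ lie in $V$ for all $\omega$ exactly when $ar=br'$, which suggests $(\omega/a,\omega/b)$. Here $\omega/a+\omega/b=\omega/c$, so $q(\omega):=Q(\omega/a,\omega/b)$ satisfies
$$\operatorname{tr}q=\frac1{c^2}\Delta v(z)-c\Big(\frac1{a^3}\Delta f(x)+\frac1{b^3}\Delta g(y)\Big).\tag{4}$$

Now try the plain argument for (2): take $f=u_A$, $g=u_B$, $v=u_{A+B}$, suppose that $F$ has a negative minimum, and look for a contradiction. It stops at exactly two places.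

First, if all gradients are non-zero, Lemma 3 gives $q\ge0$, while all three functions are harmonic, so $\operatorname{tr}q=0$. There is no contradiction, only $q=0$.

Second, the gradients may vanish. If $\nabla f(x)=\nabla g(y)=0$, Lemma 2 reads $0=0$ and the hypotheses of Lemma 3 fail, so neither lemma says anything.

The second obstacle does not occur for convex sets, and more generally for star-shaped ones.

**Proposition 3.** Let $K$ be compact with $C(K)>0$ and $\tau K\subseteq K$ for $0<\tau\le1$. Then $\langle x,\nabla u_K(x)\rangle<0$ for all $x\notin K$; in particular $\nabla u_K\ne0$ off $K$.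

*Proof.* For $\lambda\ge1$, $u_K(\lambda x)=u_{K/\lambda}(x)\le u_K(x)$ by (P1) and (P2). So $w(x)=\langle x,\nabla u_K(x)\rangle\le0$ off $K$. Since $\Delta w=2\Delta u_K+\langle x,\nabla\Delta u_K\rangle=0$, $w$ is harmonic on $K^c$. This set is connected, because $x\notin K$ implies $\lambda x\notin K$ for $\lambda\ge1$. If $w$ vanished at one point, it would vanish identically by the maximum principle. Then $u_K$ would be constant on outward rays, hence $0$ by its decay at infinity, contradicting $u_K>0$. $\square$

Without star-shapedness critical points do occur. If $A$ is the union of two disjoint closed balls of equal radius centered at $\pm p$, then $u_A(-x)=u_A(x)$, so $\nabla u_A(0)=0$, and $0\notin A$. With $A=B$, the pair $(0,0)$ is a place where $f=g$ and both gradients vanish, and the plain argument cannot exclude a minimum there.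

The repair uses two parameters. Replace $u_A$ by $u_A^p$ and $u_B$ by $u_B^p$ with $p>1$. Since $u_A\le1$ this only lowers the right side of (2), and $u^p$ has a strictly positive Laplacian where $\nabla u\ne0$, so the trace in (4) becomes strictly negative. Then multiply one of the two functions by a constant $\kappa<1$, chosen so that the critical values of the two functions are disjoint. At a contact point with $f(x)=g(y)$ the two gradients then cannot both vanish. For the second repair we must know that a suitable $\kappa$ exists.

## 6. Countably many critical values, and Hopf's lemma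

**Lemma 4.** A real-analytic function $f$ on a second countable real-analytic manifold $M$ has at most countably many critical values.

*Proof.* We use induction on $d=\dim M$. For $d=0$ the manifold is countable, so the claim is trivial. Let $d\ge1$ and cover $M$ by countably many connected charts. Let $p$ be a critical point of $f$ in such a chart $U$.

If all partial derivatives of $f$ of order $\ge1$ vanish at $p$, then $f$ is constant on $U$ by analyticity. This accounts for at most one value per chart.

Otherwise let $m$ be the least order $\ge1$ for which some derivative of $f$ of order $m$ is non-zero at $p$; as $p$ is critical, $m\ge2$. So some partial derivative $g$ of $f$ of order $m-1\ge1$ satisfies $g(p)=0$ and $dg(p)\ne0$. Then $p$ lies in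
$$N=\{x\in U:\ g(x)=0,\ dg(x)\ne0\},$$
a second countable analytic submanifold of dimension $d-1$, and $p$ is critical for $f|_N$ because $df(p)=0$. There are countably many such $N$, one for each chart and multi-index, and each $f|_N$ has countably many critical values by induction. $\square$

Sard's theorem would not be enough. It says that the critical values form a null set, but the ratios of two null sets can fill an interval: if $T$ is the middle-thirds Cantor set, then $T-T=[-1,1]$, so the ratios of elements of the null set $\{e^t:t\in T\}$ fill $[e^{-1},e]$. For two countable sets of positive numbers the set of ratios is countable.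

One tool is needed for the case in which exactly one of the gradients vanishes.

**Lemma 5 (Hopf's lemma on a ball).** Let $h$ be $C^1$ on a neighborhood of a closed ball with center $x_0$ and radius $\rho$, harmonic and positive in the open ball, with $h(p)=0$ at a boundary point $p$. Then the derivative of $h$ at $p$ in the inner normal direction is strictly positive.

*Proof.* Harnack's inequality gives, for $|x-x_0|=r<\rho$,
$$h(x)\ge\frac{\rho^{n-2}(\rho-r)}{(\rho+r)^{n-1}}\,h(x_0)\ge\frac{\rho-r}{2^{n-1}\rho}\,h(x_0).$$
Apply this at the point of the segment $[x_0,p]$ at distance $\rho-r$ from $p$, divide by $\rho-r$ and let $r\to\rho$. $\square$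

## 7. The perturbed minimum argument

We now prove (2), which by Proposition 2 completes the proof of Theorem 1. Let $A,B$ be good. Then $A+B$ is good; put $v=u_{A+B}$. By Lemma 1 all three potentials are continuous and equal $1$ on their sets.

**Step 1: the perturbation.** This step sets up a problem in which both obstacles of Section 5 are absent. Fix $p>1$ and put
$$f=u_A^p,\qquad g=\kappa u_B^p,\qquad F(x,y)=v(x+y)-\min(f(x),g(y)),\qquad 0<\kappa<1.$$
As $u_A,u_B$ are positive and harmonic off $A$, $B$, the functions $f$ and $g$ are real-analytic on the open sets $A^c$ and $B^c$. We choose $\kappa$ so that no critical value of $f$ on $A^c$ equals a critical value of $g$ on $B^c$. The forbidden $\kappa$ are certain ratios of (positive) critical values of $u_A^p$ on $A^c$ and of $u_B^p$ on $B^c$, and by Lemma 4 there are only countably many. So admissible $\kappa$ exist arbitrarily close to $1$.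

We claim that $F\ge0$. Suppose not; Steps 2–5 derive a contradiction.

**Step 2: a minimum exists and lies where everything is harmonic.** As $|x|+|y|\to\infty$, at least one of $|x|,|y|$ is large, so $\min(f(x),g(y))\to0$, while $v\ge0$. Hence the continuous function $F$ attains a negative minimum at some $(x,y)$. Put $z=x+y$.

If $x\in A$, then $x+B\subseteq A+B$, and (P2) gives $v(z)\ge u_{x+B}(x+y)=u_B(y)\ge\kappa u_B(y)^p=g(y)$, since $u_B\le1$. So $F(x,y)\ge0$, a contradiction. If $y\in B$, then in the same way $v(z)\ge u_A(x)\ge f(x)$ and $F(x,y)\ge0$. Hence $x\notin A$ and $y\notin B$. Finally $v(z)<\min(f(x),g(y))\le1$, and $v=1$ on $A+B$, so $z\notin A+B$. Therefore $u_A,u_B,v$ are harmonic near $x,y,z$, and by Lemma 1(ii) $v$ is not constant near $z$.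

**Step 3: the two values agree.** Suppose $f(x)<g(y)$. For $y'$ near $y$ we still have $f(x)<g(y')$, so $F(x,y')=v(x+y')-f(x)\ge F(x,y)=v(z)-f(x)$. Thus the harmonic function $v$ has a local minimum at $z$ and is constant near $z$, a contradiction. If $f(x)>g(y)$, vary $x$ instead. Hence $f(x)=g(y)=:t$.

**Step 4: $\nabla v(z)\ne0$.** This step disposes of the critical points. Suppose $\nabla v(z)=0$. If both $\nabla f(x)$ and $\nabla g(y)$ vanished, $t$ would be a critical value of both functions, which the choice of $\kappa$ excludes. Say $\nabla f(x)\ne0$; the other case is the same with the roles of $x$ and $y$ exchanged. For small $\xi$ with $f(x+\xi)\ge t$ we have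
$$v(z+\xi)-t=F(x+\xi,y)\ge F(x,y)=v(z)-t .$$
So $v(z+\xi)\ge v(z)$ on $\{\xi:f(x+\xi)\ge t\}$ near $0$. This set contains a ball touching $0$. Indeed, let $e=\nabla f(x)/|\nabla f(x)|$ and let $\Gamma>0$ be such that $f(x+\xi)\ge t+\langle\nabla f(x),\xi\rangle-\Gamma|\xi|^2$ near $0$. If $|\xi-\rho e|\le\rho$, then $|\xi|^2\le2\rho\langle\xi,e\rangle$, so $f(x+\xi)-t\ge(|\nabla f(x)|-2\Gamma\rho)\langle\xi,e\rangle\ge0$ once $\rho$ is small.

On this ball $h(\xi)=v(z+\xi)-v(z)$ is harmonic and $\ge0$. It is not identically $0$, since otherwise $v$ would be constant near $z$ by analyticity. So $h>0$ in the open ball by the strong minimum principle, and $h(0)=0$ at the boundary point $0$. Lemma 5 gives $\langle\nabla v(z),e\rangle>0$, contradicting $\nabla v(z)=0$.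

**Step 5: the trace has the wrong sign.** Now $\nabla v(z)\ne0$. In Lemma 2, $\nabla v(z)=s\nabla f(x)=(1-s)\nabla g(y)$, so $s\in(0,1)$ and all three gradients are positive multiples of one unit vector $e$: $\nabla f(x)=ae$, $\nabla g(y)=be$, $\nabla v(z)=ce$ with $a,b,c>0$ and $c=sa=(1-s)b$. Thus $\frac1a+\frac1b=\frac sc+\frac{1-s}c=\frac1c$. Lemma 3 applies and gives $q\ge0$, hence $\operatorname{tr}q\ge0$. On the other hand $\Delta v(z)=0$, while
$$\Delta f(x)=p(p-1)\,u_A(x)^{p-2}\,|\nabla u_A(x)|^2>0,$$
because $u_A$ is harmonic near $x$ and $\nabla f(x)\ne0$ forces $\nabla u_A(x)\ne0$. In the same way $\Delta g(y)>0$. By (4), $\operatorname{tr}q<0$, a contradiction. So $F\ge0$.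

**Step 6: removing the perturbation.** We have shown $u_{A+B}(x+y)\ge\min\big(u_A(x)^p,\kappa u_B(y)^p\big)$ for all $x,y$, all $p>1$ and all admissible $\kappa$. Let $\kappa\to1$ through admissible values and then $p\to1$. This is (2), and with Proposition 2 it proves Theorem 1. $\blacksquare$

## 8. The pointwise inequality for arbitrary compact sets

**Theorem 2 (pointwise version).** Let $A,B$ be compact with positive capacity and let $u_K$ denote the equilibrium potential of $K$. Then
$$u_{A+B}(x+y)\ \ge\ \min\big(u_A(x),u_B(y)\big)\qquad\text{for all }x,y\in\mathbf R^n .$$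

We want to let $\varepsilon\downarrow0$ in (2) for $A_\varepsilon,B_\varepsilon$. Off the sets this is justified by the following lemma; on the sets, where the potentials may be discontinuous, we need separate arguments.

**Lemma 6.** If $K$ is compact, $C(K)>0$ and $x\notin K$, then $u_{K_\varepsilon}(x)\to u_K(x)$ as $\varepsilon\downarrow0$.

*Proof.* The measures $\mu_{K_\varepsilon}$, $\varepsilon\le1$, live on the compact set $K_1$ and have mass $C(K_\varepsilon)\to C(K)$ by (P3). A weak-$*$ limit point $\nu$ lives on $K$, has mass $C(K)$, and $I(\nu)\le\liminf I(\mu_{K_\varepsilon})=\lim C(K_\varepsilon)=C(K)$. By uniqueness in (P1), $\nu=\mu_K$. So $\mu_{K_\varepsilon}\to\mu_K$ weak-$*$. The kernel $|x-\cdot|^{2-n}$ is continuous on a neighborhood of $K$, and the claim follows. $\square$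

*Proof of Theorem 2.* Let $z=x+y$ and $v=u_{A+B}$.

**Case 1: $x\in A$ or $y\in B$.** If $x\in A$, then $v(z)\ge u_{x+B}(z)=u_B(y)$ by (P2). If $y\in B$, then $v(z)\ge u_A(x)$.

**Case 2: $x\notin A$, $y\notin B$, $z\notin A+B$.** By (2), $u_{(A+B)_{2\varepsilon}}(z)\ge\min(u_{A_\varepsilon}(x),u_{B_\varepsilon}(y))$. Let $\varepsilon\downarrow0$ and use Lemma 6 three times.

**Case 3: $x\notin A$, $y\notin B$, $z\in A+B$.** We move $z$ slightly and average. Let $\delta>0$. For $z'$ in a small ball about $z$ put $x'=x+z'-z$, so $x'+y=z'$. Since $A$ is closed and $u_A$ is continuous off $A$, we have $x'\notin A$ and $u_A(x')\ge u_A(x)-\delta$ if the ball is small. If $z'\notin A+B$, Case 2 gives $v(z')\ge\min(u_A(x'),u_B(y))\ge\min(u_A(x)-\delta,u_B(y))$. For almost every $z'\in A+B$ we have $v(z')=1$, because the exceptional set is polar and hence null, and the same bound holds. Averaging over balls about $z$ and letting the radius tend to $0$, (P4) gives $v(z)\ge\min(u_A(x)-\delta,u_B(y))$. Let $\delta\to0$. $\blacksquare$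

## 9. Which compact sets give equality

By Proposition 1 homothetic compact convex sets give equality. There are more. In $\mathbf R^n$ let $A$ be the unit sphere and $B$ the closed unit ball $D$. The equilibrium measure of $D$ lives on the sphere, so $C(A)=C(B)=1$; and $A+B=2D$ has capacity $2^{n-2}$. Adding a polar piece outside, on the other hand, is not free. Let $A=B=D\cup\{p\}$ with $|p|>1$, so that $C(A)=C(B)=1$ by Section 2. Here $A+B$ contains $L=2D\cup(p+D)$. If $C(L)$ were equal to $C(2D)$, uniqueness in (P1) would give $\mu_L=\mu_{2D}$, so $u_L=u_{2D}<1$ on the non-polar set $(p+D)\setminus2D$, contradicting $u_L=1$ q.e. on $L$. So $C(A+B)>2^{n-2}$.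

**Theorem 3 (equality cases).** Let $A,B$ be compact with positive capacity. Equality holds in Theorem 1 if and only if there are a compact convex $K$ with $C(K)>0$, points $p,q$ and numbers $\alpha,\beta>0$ with
$$p+\alpha\,\partial K\subseteq A\subseteq p+\alpha K,\qquad q+\beta\,\partial K\subseteq B\subseteq q+\beta K .$$
Here $\partial K$ is the topological boundary in $\mathbf R^n$; it equals $K$ if $K$ has no interior.

**Lemma 7.** Let $K$ be compact convex with $C(K)>0$. Then $\operatorname{supp}\mu_K\subseteq\partial K$.

*Proof.* If $D\subseteq\operatorname{int}K$ is a closed ball, then $u_K\ge u_D=1$ on $D$. So $u_K=1$ on $\operatorname{int}K$, its Laplacian vanishes there, and $\mu_K(\operatorname{int}K)=0$. $\square$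

*Proof of "if".* By Lemma 7, $\mu_K$ is a measure on $\partial K$ of mass and energy $C(K)$, so $C(\partial K)=C(K)$. Hence $C(A)=\alpha^{n-2}C(K)$ and $C(B)=\beta^{n-2}C(K)$. By convexity $A+B\subseteq p+q+\alpha K+\beta K=p+q+(\alpha+\beta)K$, so $C(A+B)^{1/(n-2)}\le(\alpha+\beta)C(K)^{1/(n-2)}$. Theorem 1 gives the reverse inequality. $\square$

For "only if", let $C(A)=\alpha^{n-2}$, $C(B)=\beta^{n-2}$, $C(A+B)=(\alpha+\beta)^{n-2}$ with $\alpha,\beta>0$, and put $v=u_{A+B}$. Far away, level sets of potentials are nearly spheres, hence smooth and strictly convex. We show first that the three families of level sets fit together there (Section 10), use $q=0$ in (4) to see that they are homothetic (Section 11), and then carry this information inward to the sets themselves (Sections 12 and 13).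

## 10. Equality for level sets near infinity

For small $t>0$ put $A_t=\{u_A\ge t\}$, $B_t=\{u_B\ge t\}$, $V_t=\{v\ge t\}$.

**Step 1: the shape of $A_t$.** We show that for small $t$ it is a smooth convex body whose boundary has positive definite second fundamental form. Write $t=C(A)R^{2-n}$ and
$$k_R(x)=\frac{R^{n-2}u_A(Rx)}{C(A)}=\frac1{C(A)}\int|x-y/R|^{2-n}\,d\mu_A(y).$$
Then $A_t=R\{k_R\ge1\}$. As $R\to\infty$ the points $y/R$ tend to $0$ uniformly for $y\in A$, so $k_R\to|x|^{2-n}$ in $C^\infty$ on compact subsets of $\mathbf R^n\setminus\{0\}$. For large $R$ this has the following consequences.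

* $k_R>1$ on $|x|=\frac12$, where the limit is $2^{n-2}\geq 2$; hence $k_R>1$ on $|x|\le\frac12$ by the minimum principle for superharmonic functions.
* $k_R<1$ on $|x|=2$, where the limit is $2^{2-n}\le\frac12$; hence $k_R<1$ on $|x|\ge2$ by the maximum principle, as $k_R$ is harmonic there and vanishes at infinity.
* On $\frac12\le|x|\le2$ the radial derivative of $k_R$ is close to $(2-n)|x|^{1-n}$, hence negative.

So every ray from $0$ meets $\{k_R=1\}$ in exactly one point $\rho_R(\theta)\theta$, and $\{k_R\ge1\}=\{r\theta:0\le r\le\rho_R(\theta)\}$. By the implicit function theorem $\rho_R$ is smooth, and its derivatives are expressed through those of $k_R$. So $\rho_R\to1$ together with all derivatives, that is, $\frac1R\partial A_t$ tends smoothly to the unit sphere. For small $t$ the set $A_t$ is therefore compact and star-shaped with connected complement. Its boundary is smooth with $\nabla u_A\ne0$ there, and $A\subseteq\{|x|<R/2\}\subseteq\operatorname{int}A_t$. Since the second fundamental form depends continuously on $\rho_R$ and its first two derivatives, it is positive definite. By Hadamard's theorem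 $A_t$ is a convex body whose Gauss map is a diffeomorphism onto $S^{n-1}$. The same holds for $B_t$ and $V_t$, with $B\subseteq\operatorname{int}B_t$ and $A+B\subseteq\operatorname{int}V_t$. Fix $t$ so small that all this holds.

**Step 2: potentials of the level sets.** This step computes $C(A_t)$. A compact set with smooth boundary that is the closure of its interior is good: for small $\varepsilon$ each boundary point is touched from inside by a ball of radius $\varepsilon$, a point at distance less than $\varepsilon$ from the boundary lies in the ball touching at its nearest boundary point, and a point at distance at least $\varepsilon$ is the center of a ball of radius $\varepsilon$ in the set. So $A_t,B_t,V_t$ are good. Off $A_t$, both $u_{A_t}$ and $u_A/t$ are harmonic, with boundary values $1$ on $\partial A_t$ and limit $0$ at infinity. Hence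
$$u_{A_t}=u_A/t\ \text{ off }A_t,\qquad C(A_t)=C(A)/t,\tag{5}$$
and likewise for $B_t$ and $V_t$.

**Step 3: $V_t=A_t+B_t$.** Let $M=A_t+B_t$, which is good and convex. If $x\in A_t$, $y\in B_t$, Theorem 2 gives $v(x+y)\ge t$; so $M\subseteq V_t$. By Theorem 1 and (5),
$$C(M)^{\frac1{n-2}}\ge(\alpha+\beta)\,t^{-\frac1{n-2}}=C(V_t)^{\frac1{n-2}},$$
so $C(M)=C(V_t)$. The function $h=u_{V_t}-u_M$ is $\ge0$ by (P2). By (P5) its mean over a large sphere $|x|=r$ is $(C(V_t)-C(M))r^{2-n}=0$. So $h=0$ near infinity, and by analyticity $h=0$ on the connected set $V_t^c$. By continuity $u_M=1$ on $\partial V_t$. As $M$ is compact and convex, $M^c$ is connected and unbounded, so $u_M<1$ there; therefore $\partial V_t\subseteq M$. A point of a compact set lies between two boundary points on any line through it, so $V_t\subseteq\operatorname{conv}\partial V_t\subseteq M$. Thus $V_t=A_t+B_t$.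

## 11. The level sets are homothetic

**Step 4: $B_t=mA_t+q$ with $m=\beta/\alpha$.** The idea is that now every outer normal gives a contact point, and at each of them the second-order condition is sharp.

For $\theta\in S^{n-1}$ let $x(\theta)\in\partial A_t$, $y(\theta)\in\partial B_t$ be the points with outer normal $\theta$; they depend smoothly on $\theta$. Put $z=x+y$. Then $\langle z,\theta\rangle$ is the sum of the support functions of $A_t$ and $B_t$ at $\theta$, that is, the support function of $V_t$. So $z\in\partial V_t$ with outer normal $\theta$, and $v(z)=t=u_A(x)=u_B(y)$. By Theorem 2, $v(x'+y')-\min(u_A(x'),u_B(y'))\ge0$ for all $x',y'$, with value $0$ at $(x,y)$. So Lemmas 2 and 3 may be applied with $f=u_A$, $g=u_B$, which are harmonic near $x$, $y$, as $v$ is near $z$.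

Here $\nabla u_A(x)=-a\theta$ and $\nabla u_B(y)=-b\theta$ with $a,b>0$. In Lemma 2, $s=0$ would give $\nabla v(z)=0=\nabla u_B(y)$, and $s=1$ would give $\nabla u_A(x)=0$; so $0<s<1$, $\nabla v(z)=-c\theta$ with $c=sa=(1-s)b>0$, and $\frac1c=\frac1a+\frac1b$. Lemma 3 with $e=-\theta$ gives $q\ge0$, and (4) gives $\operatorname{tr}q=0$ because all three functions are harmonic. So the quadratic form $q$ vanishes identically.

This means that all vectors $(\omega/a,\omega/b)$ are isotropic for the positive semidefinite form $Q|_V$. By Cauchy–Schwarz they lie in its radical. For $\tau\perp\theta$ both $(\tau,0)$ and $(0,\tau)$ belong to $V$. Pairing with them and using $\frac\omega a+\frac\omega b=\frac\omega c$, we get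
$$\frac1cD^2v(\omega,\tau)=\frac c{a^2}D^2u_A(\omega,\tau)=\frac c{b^2}D^2u_B(\omega,\tau)\qquad\forall\,\omega\in\mathbf R^n,\ \tau\perp\theta .$$
So $D^2u_B(y)\tau=\frac{b^2}{a^2}T\tau$ for $\tau\perp\theta$, where $T=D^2u_A(x)|_{\theta^\perp}:\theta^\perp\to\mathbf R^n$.

Let $W_A=dx_\theta$ and $W_B=dy_\theta$. These are invertible maps $\theta^\perp\to\theta^\perp$, as the Gauss maps are diffeomorphisms. Differentiate $\nabla u_A(x(\theta))=-a(\theta)\theta$ and $\nabla u_B(y(\theta))=-b(\theta)\theta$ along $\tau\in\theta^\perp$ and divide by $a$ and $b$: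
$$\frac1aTW_A\tau=-\tau-\frac{da(\tau)}a\,\theta,\qquad \frac b{a^2}TW_B\tau=-\tau-\frac{db(\tau)}b\,\theta .\tag{6}$$
The first identity shows that the tangential part of $T$ is invertible. Comparing the tangential parts of both identities gives $\frac b{a^2}W_B=\frac1aW_A$, i.e. $W_B=\frac abW_A$. Then the left sides in (6) are equal, so the normal parts agree: $da/a=db/b$. Hence $m:=a/b$ is constant on the connected manifold $S^{n-1}$. So $dy=m\,dx$ and $y=mx+q$ for a fixed point $q\in\mathbf R^n$ (from here on $q$ denotes this point). Thus $\partial B_t=m\,\partial A_t+q$ and $B_t=mA_t+q$. By (5), $C(B)/C(A)=C(B_t)/C(A_t)=m^{n-2}$, so $m=\beta/\alpha$. Moreover, as $A_t$ is convex, $V_t=A_t+B_t=(1+m)A_t+q$.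

**Step 5: normalization.** We rescale so that all three sets have the same potential near infinity. Let
$$\lambda=\frac\alpha{\alpha+\beta},\qquad E=\frac A\alpha,\qquad G=\frac{B-q}\beta,\qquad H=\frac{A+B-q}{\alpha+\beta}=\lambda E+(1-\lambda)G .$$
For $x\notin A_t$, (5) gives
$$u_B(mx+q)=t\,u_{B_t}(mx+q)=t\,u_{A_t}(x)=u_A(x),$$
and in the same way $v((1+m)x+q)=t\,u_{V_t}((1+m)x+q)=t\,u_{A_t}(x)=u_A(x)$. With $x=\alpha w$ we have $mx=\beta w$ and $(1+m)x=(\alpha+\beta)w$, so this says $u_G(w)=u_H(w)=u_E(w)$ for all $w$ near infinity.

## 12. One common potential with convex level sets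

**Step 6: $u_E=u_G=u_H$ everywhere.** The identity near infinity is continued inward; the difficulty is that $E$ and $G$ may differ. We treat $E,G$; the argument for $E,H$ is identical. Let $\Omega_E,\Omega_G,D$ be the unbounded components of $E^c$, $G^c$, $(E\cup G)^c$. Then $D\subseteq\Omega_E\cap\Omega_G$, and $u_E=u_G$ on $D$ by analyticity.

We show that $\Omega_E\setminus D$ is polar. Let $p\in N:=\partial D\cap\Omega_E$. As $\partial D\subseteq E\cup G$ and $p\notin E$, we have $p\in G\setminus E$. If $u_G(p)=1$, then $u_G$ is continuous at $p$, being lsc and $\le1$, and letting $D\ni x\to p$ we get $u_E(p)=\lim u_E(x)=\lim u_G(x)=1$. This contradicts $u_E<1$ on $\Omega_E$. So $N\subseteq\{p\in G:u_G(p)<1\}$ is polar. It is relatively closed in $\Omega_E$, so $\Omega_E\setminus N=D\cup(\Omega_E\setminus\overline D)$ is connected by (P4). It is a disjoint union of two open sets with $D\ne\emptyset$, so $\Omega_E\setminus\overline D=\emptyset$ and $\Omega_E=D\cup N$. Thus $\Omega_E\setminus D$ is polar, and similarly $\Omega_G\setminus D$ is polar.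

Next, $u_E=1$ q.e. off $D$. Let $W$ be a bounded component of $E^c$. At q.e. $p\in\partial W\subseteq E$ we have $u_E(p)=1$, and $u_E$ is continuous at such $p$, so $u_E$ has boundary limit $1$ there. By (P4), $u_E=1$ on $W$. As $u_E=1$ q.e. on $E$, it follows that $u_E=1$ q.e. off $\Omega_E$, hence q.e. off $D$. The same holds for $u_G$.

Therefore $u_E=u_G$ q.e., hence a.e., hence everywhere by (P4). Write $u=u_E=u_G=u_H$. Taking Laplacians, $\mu:=\mu_E=\mu_G=\mu_H$.

**Step 7: the level sets of $u$ are convex.** Theorem 2 for $\lambda E$ and $(1-\lambda)G$, whose sum is $H$, gives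
$$u(\lambda x+(1-\lambda)y)\ge\min(u(x),u(y))\qquad\text{for all }x,y .$$
So for $s<1$ the set $U=\{u>s\}$, which is open because $u$ is lsc, satisfies $\lambda U+(1-\lambda)U\subseteq U$. We show that such an open set is convex. Let $\Lambda$ be the set of $\tau\in[0,1]$ with $\tau x+(1-\tau)y\in U$ for *all* $x,y\in U$. It contains $0$ and $1$ and is closed under $(\tau_1,\tau_2)\mapsto\lambda\tau_1+(1-\lambda)\tau_2$; so is its closure. If $\overline\Lambda\ne[0,1]$, there would be a gap $(\sigma_1,\sigma_2)$ with end points in $\overline\Lambda$, but $\lambda\sigma_1+(1-\lambda)\sigma_2\in\overline\Lambda$ lies in it. So $\Lambda$ is dense. Given $x,y\in U$ and $\tau\in(0,1)$, choose $\tau'\in\Lambda\cap(0,1)$ close to $\tau$ and put $x'=(\tau x+(\tau'-\tau)y)/\tau'$. This is close to $x$, hence in $U$, and $\tau x+(1-\tau)y=\tau'x'+(1-\tau')y\in U$.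

Consequently $K_0=\{u=1\}=\bigcap_{s<1}\{u>s\}$ is convex. It is bounded since $u\to0$ at infinity, and non-empty since $u=1$ q.e. on $E$ and $C(E)>0$. Let $K=\overline{K_0}$, a compact convex set.

**Step 8: $\mu=\mu_K$ and $u=u_K$.** This identifies $K$ as the common shape. Since $u=1$ q.e. on $E$ and $\mu$ does not charge polar sets, $u=1$ $\mu$-a.e. So $\mu$ is concentrated on $K_0$ and $\operatorname{supp}\mu\subseteq K$. As $\mu$ has finite energy and positive mass, $C(K)>0$. Now $u_K=1\ge u$ q.e. on $K$, hence $\mu$-a.e., so $u_K\ge u$ everywhere by (P2).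

For the converse fix $p_0\in\operatorname{relint}K$ and for $0<\delta<1$ put $K^\delta=p_0+(1-\delta)(K-p_0)$. A convex set and its closure have the same relative interior, so $K^\delta\subseteq\operatorname{relint}K=\operatorname{relint}K_0\subseteq K_0$. Thus $u=1$ on $K^\delta$, and $u\ge u_{K^\delta}$ by (P2). By scaling,
$$u(x)\ \ge\ u_K\Big(p_0+\frac{x-p_0}{1-\delta}\Big)\ \longrightarrow\ u_K(x)\qquad(\delta\to0)$$
for $x\notin K$, as $u_K$ is continuous there. Hence $u=u_K$ off $K$. Comparing the behavior at infinity, $C(K)=\mu(\mathbf R^n)=C(E)=I(\mu)$. So $\mu$ is a measure on $K$ with mass and energy $C(K)$, and by uniqueness $\mu=\mu_K$ and $u=u_K$.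

**Step 9: $\operatorname{supp}\mu=\partial K$.** This puts $\partial K$ inside both sets. The inclusion "$\subseteq$" is Lemma 7. Suppose $p\in\partial K\setminus\operatorname{supp}\mu$. Then $u$ is harmonic near $p$. Since $u=1$ on $K_0$ and $p\in\overline{K_0}$, we get $u(p)=1$ by continuity, so $u\equiv1$ near $p$ by the maximum principle. But $K^c$ is connected and unbounded, so $u=u_K<1$ on $K^c$, and $p$ lies in the closure of $K^c$. This is a contradiction. Hence
$$\partial K=\operatorname{supp}\mu_E\subseteq E,\qquad \partial K=\operatorname{supp}\mu_G\subseteq G .$$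

## 13. No points outside the convex set

**Step 10: $E\subseteq K$ and $G\subseteq K$.** A priori $E$ could still have a polar part outside $K$; as in the example $D\cup\{p\}$ of Section 9, the sum will rule it out. Since $u_H=u<1$ off $K$ and $u_H=1$ q.e. on $H$, the set $H\setminus K$ is polar. Let $e\in E$. By Step 9,
$$S:=\lambda e+(1-\lambda)\partial K\subseteq\lambda E+(1-\lambda)G=H,$$
so $S\setminus K$ is polar. Let $\mu'$ be the image of $\mu$ under $w\mapsto\lambda e+(1-\lambda)w$. It has finite energy, so $\mu'(S\setminus K)=0$. Its support is exactly $S$, because $\operatorname{supp}\mu=\partial K$. As $S\setminus K$ is relatively open in $S$, it would have positive $\mu'$-measure if it were non-empty. So $S\subseteq K$.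

Since $\operatorname{conv}\partial K=K$, taking convex hulls gives $\lambda e+(1-\lambda)K\subseteq K$. In terms of the support function $h_K$ this says $\lambda\langle e,\theta\rangle+(1-\lambda)h_K(\theta)\le h_K(\theta)$, i.e. $\langle e,\theta\rangle\le h_K(\theta)$ for all $\theta\in S^{n-1}$. As $K$ is compact and convex, $e\in K$. For a point $g\in G$ use $\lambda\,\partial K+(1-\lambda)g\subseteq H$ in the same way; this gives $g\in K$.

Thus $\partial K\subseteq E\subseteq K$ and $\partial K\subseteq G\subseteq K$, with $A=\alpha E$ and $B=q+\beta G$: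
$$\alpha\,\partial K\subseteq A\subseteq\alpha K,\qquad q+\beta\,\partial K\subseteq B\subseteq q+\beta K .$$
This is the assertion of Theorem 3 with $p=0$. $\blacksquare$
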